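\title{Proper contact representations of planar graphs with cubes}

\begin{abstract}
We prove that every finite simple planar graph can be represented by axis-parallel cubes in $\mathbb R^3$ with disjoint interiors so that two cubes touch exactly when their vertices are adjacent, and touching cubes share a rectangle of positive area. A triangulation without separating triangles is first represented by homothetic triangles in a plane, and each triangle is read as a section of a cube. The contacts of these cubes fail to have positive area only where three triangle corners meet, and an explicit first-order perturbation repairs all such points at once. Separating triangles are handled by inserting scaled representations into empty corners that the construction keeps at every face.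
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs in this paper are finite and simple, and cubes are closed axis-parallel cubes in $\mathbb R^3$. A \emph{contact representation with cubes} of a graph $G=(V,E)$ assigns to each vertex $v$ a cube $Q_v$ such that the cubes have pairwise disjoint interiors, and $Q_v$ and $Q_w$ touch (that is, intersect) if and only if $vw\in E$. Two touching cubes with disjoint interiors meet in a point, a segment, or a rectangle of positive area. The representation is \emph{proper} if only the last case occurs.

The question whether all planar graphs have a proper contact representation with cubes is posed in \cite{cubes}. The answer is known to be positive for nested maximal outerplanar graphs. (Such a graph is either a maximal outerplanar graph, or a maximal planar graph $G$ in which the vertices on the outer face induce a maximal outerplanar graph and each component induced by the internal vertices is another nested maximal outerplanar graph with exactly three neighbors in the outer face of $G$.) We show that it is positive in general.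

\begin{theorem}\label{thm:main}
Every finite simple planar graph has a proper contact representation with axis-parallel cubes in $\mathbb R^3$.
\end{theorem}

A count of parameters suggests this answer. Write $Q_v=\prod_{i=1}^3[a_i(v),b_i(v)]$ and call $[a_i(v),b_i(v)]$ the \emph{$i$-interval} of $v$. Two cubes have a proper contact exactly when, after possibly exchanging $v$ and $w$, there is an index $i$ such that $b_i(v)=a_i(w)$ and the $j$-intervals of $v$ and $w$ overlap in positive length for both $j\ne i$. We call $i$ the \emph{index} of the contact. So a proper contact costs one linear equation, and everything else is a strict inequality. A cube has four parameters and a planar graph on $n\ge3$ vertices has at most $3n-6$ edges, which leaves more than $n$ parameters free. The count proves nothing, however: one has to choose an index and a direction for every edge, and for a bad choice the inequalities are inconsistent, already for the octahedron (Section~\ref{sec:octa}).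

The choice is made with the help of a planar picture. The plane $x_1+x_2+x_3=-1$ cuts a triangle off the lowest corner of a suitably placed cube, and all triangles obtained in this way are homothetic. A contact representation by homothetic triangles therefore lifts to a contact representation by cubes. Three things have to be done.
\begin{itemize}
\item The lifted contacts are improper at the points where three triangle corners meet. Sections~\ref{sec:triangles} and~\ref{sec:perturb} describe the local structure of the triangles and the perturbation that repairs these contacts. This is the core of the proof.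
\item We obtain the triangles only for triangulations without separating triangles (Section~\ref{sec:packing}).
\item To reach all triangulations we prove a stronger statement, in which every face has an empty corner, a \emph{socket}, that can receive a small copy of another representation. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to this statement, and Section~\ref{sec:sockets} finds the sockets.
\end{itemize}
Section~\ref{sec:compl} contains three complements: the outer cubes can be prescribed, coordinates can be taken integral, and the non-planar graph $K_{3,3}$ also has a proper representation.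

\medskip\noindent\textbf{Triangulations.} A \emph{triangulation} is a simple plane graph with $n\ge4$ vertices all of whose faces, including the outer one, are triangles. The outer vertices are called $o_1,o_2,o_3$, the other vertices are \emph{inner}, and $N=n-3$ is their number. A \emph{separating triangle} is a 3-cycle with vertices strictly inside and strictly outside. We use the following standard facts. A triangulation is 3-connected and has $3n-6$ edges, the maximum for a simple planar graph on $n$ vertices; hence a simple planar graph on $V(T)$ that contains a triangulation $T$ equals $T$. Every planar graph with at least four vertices is a subgraph of a triangulation on the same vertex set. The neighbors of a vertex of a triangulation, in their cyclic order, form a cycle. Distinct faces have distinct vertex sets, because a 3-cycle with a face on each side would be the whole graph.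

\section{The octahedron}\label{sec:octa}

We first dispose of the outer vertices. The cubes
\begin{equation}\label{eq:outer}
\begin{gathered}
A_1=[0,2]\times[-2,0]\times[-1,1],\qquad A_2=[-1,1]\times[0,2]\times[-2,0],\\
A_3=[-2,0]\times[-1,1]\times[0,2]
\end{gathered}
\end{equation}
satisfy $A_1\cap A_2=[0,1]\times\{0\}\times[-1,0]$, $A_2\cap A_3=[-1,0]\times[0,1]\times\{0\}$ and $A_3\cap A_1=\{0\}\times[-1,0]\times[0,1]$, so they represent $K_3$ properly. Moreover $A_i\cap[-1,0]^3$ is the facet $\{x_i=0\}$ of $[-1,0]^3$. For cubes inside $[-1,0]^3$, touching $A_i$ is therefore the same as touching the plane $\{x_i=0\}$. From now on the inner cubes live in the orthant $(-\infty,0]^3$, at any scale, and the plane $\{x_i=0\}$ stands for $o_i$. The single cube $[-1,0]^3$ represents $K_4$.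

Let $T$ be the octahedron, with inner vertices $v_1,v_2,v_3$, pairwise adjacent, and $v_i$ adjacent to $o_j$ exactly for $j\ne i$. It has eight 3-cycles and eight faces, so it has no separating triangle. The symmetric attempt is
\[
[-2,-1]\times[-1,0]\times[-1,0],\qquad [-1,0]\times[-2,-1]\times[-1,0],\qquad [-1,0]\times[-1,0]\times[-2,-1]
\]
for $v_1,v_2,v_3$. The sections of these cubes with the plane $x_1+x_2+x_3=-3$ are the triangles of Figure~\ref{fig:octa}, which meet at $q=(-1,-1,-1)$. All required contacts are present, but the three cubes meet pairwise in segments only.

\begin{figure}[ht]
\centering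
\begin{tikzpicture}[scale=1.4]
\draw[thick] (0,-2)--(1.732,1)--(-1.732,1)--cycle;
\filldraw[fill=black!15] (0,0)--(-0.577,-1)--(0.577,-1)--cycle;
\filldraw[fill=black!15] (0,0)--(0.577,1)--(1.155,0)--cycle;
\filldraw[fill=black!15] (0,0)--(-0.577,1)--(-1.155,0)--cycle;
\node at (0,-0.67) {$v_1$};
\node at (0.577,0.33) {$v_2$};
\node at (-0.577,0.33) {$v_3$};
\fill (0,0) circle (0.04);
\node at (0,0.3) {$q$};
\node[above] at (0,1) {$x_1=0$};
\node[left] at (-0.95,-0.6) {$x_2=0$};
\node[right] at (0.95,-0.6) {$x_3=0$};
\end{tikzpicture}
\caption{The octahedron represented by homothetic triangles. The large triangle is the section of the orthant $(-\infty,0]^3$ with a plane $x_1+x_2+x_3=\mathrm{const}$, and its sides stand for the three outer vertices. The shaded triangles are sections of cubes. Triangle $v_i$ touches the sides $x_j=0$, $j\neq i$, with two corners, and its corner of largest $x_i$ is the common point $q$.}\label{fig:octa}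
\end{figure}

Let us move the cubes a little, keeping the contacts with the planes. If $s_i$ is the edge length of the cube of $v_i$, then its $j$-interval is $[-s_i,0]$ for $j\neq i$, and the remaining parameters are $s_i$, close to $1$, and $\beta_i=b_i(v_i)$, close to $-1$. A proper contact of $v_i$ and $v_j$ has index $i$ or $j$. Index $i$, which we write $v_i\to v_j$, means
\[
\beta_i=a_i(v_j)=-s_j\qquad\text{and}\qquad \beta_j>a_j(v_i)=-s_i .
\]
The symmetric choice $v_1\to v_2\to v_3\to v_1$ gives $\beta_1=-s_2$, $\beta_2=-s_3$, $\beta_3=-s_1$, and the inequalities become $s_1>s_3$, $s_2>s_1$, $s_3>s_2$, which is impossible. Exchanging two coordinates turns the other cyclic choice into this one. Up to a permutation of the coordinates there remains the transitive choice $v_1\to v_2$, $v_1\to v_3$, $v_2\to v_3$. It gives $\beta_1=-s_2=-s_3$ and $\beta_2=-s_3$, and the inequalities are $s_1>s_3$ and $\beta_3>\max(-s_1,-s_2)$. They can be satisfied; at a convenient scale, take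
\[
[-5,-2]\times[-3,0]\times[-3,0],\qquad [-2,0]\times[-4,-2]\times[-2,0],\qquad [-2,0]\times[-2,0]\times[-3,-1].
\]
The contacts $v_1v_2$, $v_1v_3$, $v_2v_3$ are now $\{-2\}\times[-3,-2]\times[-2,0]$, $\{-2\}\times[-2,0]\times[-3,-1]$ and $[-2,0]\times\{-2\}\times[-2,-1]$.

The general construction can be read off from this case. The three coordinates must be treated differently. Translations do not suffice: the cube that lies lower in direction 1 must grow faster than the others. In direction 3 the cube $v_3$ is free and is simply pushed up. Finally, the small box $[-2,-2+\eta]\times[-2,-2+\eta]\times[-1,-1+\eta]$, $\eta<1$, has empty interior, and its three facets at $(-2,-2,-1)$ lie one each in the three cubes. It looks like the orthant between the three coordinate planes, so a further representation can be inserted there.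

\section{Sockets and the reduction}\label{sec:reduction}

The last observation is turned into an induction hypothesis. Given cubes $Q_v$ for the inner vertices of a triangulation, the \emph{member} of an inner vertex $v$ is $Q_v$ and the member of $o_i$ is the plane $\{x_i=0\}$.

\begin{definition}\label{def:or}
An \emph{orthant representation} of a triangulation $G=(V,E)$ assigns to each inner vertex $v$ a cube $Q_v\subset(-\infty,0]^3$ such that the following hold.
\begin{itemize}
\item[(R1)] The interiors are pairwise disjoint; $Q_v$ and $Q_w$ touch if and only if $vw\in E$, and then their intersection has positive area; $Q_v$ meets $\{x_i=0\}$ if and only if $vo_i\in E$ (the intersection is then a full facet of $Q_v$).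
\item[(R2)] Every inner face $f$ has a \emph{socket}: a point $q$, signs $\tau\in\{\pm1\}^3$ and a number $\eta>0$ such that the box
\[
B_f=\{q+(\tau_1y_1,\tau_2y_2,\tau_3y_3):0\le y_i\le\eta\}
\]
lies in $(-\infty,0]^3$, its three facets $\{y_i=0\}$ are contained one each in the members of the three vertices of $f$, its interior is disjoint from the cubes of $f$, and $B_f$ is disjoint from the members of all vertices not in $f$.
\item[(R3)] Sockets of distinct faces are disjoint.
\end{itemize}
\end{definition}

Permuting the coordinates permutes the labels $o_1,o_2,o_3$, so the existence of an orthant representation does not depend on the labeling.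

\begin{lemma}\label{lem:socket}
\begin{itemize}
\item[(a)] If $B_f$ is a socket and $v\in f$, then the member of $v$ meets $B_f$ exactly in the facet that it contains.
\item[(b)] If cubes satisfy \textup{(R1)} and \textup{(R2)}, then \textup{(R3)} holds after the numbers $\eta$ are decreased.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For inner $v$, the convex set $Q_v\cap B_f$ misses the interior of $B_f$, so it lies in a supporting plane of $B_f$. For $v=o_i$ the member is itself a supporting plane, since $B_f\subset(-\infty,0]^3$. A supporting plane that contains a facet meets $B_f$ in that facet only.

(b) Decreasing $\eta$ preserves (R2), and boxes with different points $q$ become disjoint. If $f$ and $f'$ have the same point $q$, then all members of $f'$ contain $q\in B_f$, so every vertex of $f'$ belongs to $f$, and $f=f'$.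
\end{proof}

\begin{theorem}\label{thm:or}
Every triangulation has an orthant representation.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:or}]
Deleting cubes from a proper representation of a graph gives a proper representation of an induced subgraph. We therefore embed the given planar graph $G$ as an induced subgraph in a triangulation. Add isolated vertices so that $|V(G)|\ge4$, and let $H\supseteq G$ be a triangulation on $V(G)$. Subdivide every edge of $E(H)\setminus E(G)$ by a new vertex, and treat each face $xyz$ of $H$ as follows. If only $xy$ was subdivided, by $m$, add $mz$. If exactly $xy$ and $yz$ were subdivided, by $m$ and $m'$, add $mm'$ and $mz$. If all three edges were subdivided, join the three new vertices pairwise. All faces of the resulting plane graph $T$ are triangles. An edge $mz$ is not added twice, because the two faces at an edge of $H$ have different third vertices; an edge $mm'$ is not added twice, because two edges of $H$ lie in at most one common face. So $T$ is simple, hence a triangulation. Every edge of $T$ that is not in $G$ contains a new vertex, so $G$ is an induced subgraph of $T$.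

Scale an orthant representation of $T$ so that all its cubes lie in $[-1,0]^3$, and represent $o_i$ by the cube $A_i$ of \eqref{eq:outer}. Then $Q_v$ touches $A_i$ if and only if it meets $\{x_i=0\}$, that is, if and only if $vo_i$ is an edge, and in that case the contact is a full facet of $Q_v$.
\end{proof}

\begin{proposition}\label{prop:nosep}
Every triangulation without separating triangles has an orthant representation.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:or} from Proposition~\ref{prop:nosep}]
We use induction on $n$. Let $uvw$ be a separating triangle of $G$. Let $G_{\mathrm{out}}$ arise from $G$ by deleting the vertices inside $uvw$, and let $G_{\mathrm{in}}$ consist of $uvw$ and everything inside it. Both are triangulations with fewer vertices; $uvw$ is an inner face of $G_{\mathrm{out}}$ and the outer face of $G_{\mathrm{in}}$. No edge joins a vertex strictly inside $uvw$ to one strictly outside, and the inner faces of $G$ are those of $G_{\mathrm{out}}$ other than $uvw$ together with those of $G_{\mathrm{in}}$.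

Take an orthant representation of $G_{\mathrm{out}}$; its members are called \emph{old}. Let $(q,\tau,\eta)$ be the socket of $uvw$, with box $B$ and facets $F_i=\{y_i=0\}$. Label $u,v,w$ as $o_1',o_2',o_3'$ so that the old member of $o_i'$ contains $F_i$, and take an orthant representation of $G_{\mathrm{in}}$ for this labeling. The map
\begin{equation}\label{eq:Phi}
\Phi(x)=q-\rho\,(\tau_1x_1,\tau_2x_2,\tau_3x_3)
\end{equation}
has $y_i=-\rho x_i$. It maps cubes to cubes and $\{x_i=0\}$ to $\{y_i=0\}$, and for small $\rho>0$ it maps all cubes and sockets of $G_{\mathrm{in}}$ into $B$. For $G$ take the old cubes and the \emph{new} cubes $\Phi(Q_x)$; take the old sockets other than $B$ and the new sockets $\Phi(B_f)$.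

(R1) Among old members and among new cubes nothing has changed. A new cube $\Phi(Q_x)\subset B$ meets no old member other than those of $u,v,w$, because $B$ does not. By Lemma~\ref{lem:socket}(a) it meets the member of $o_i'$ if and only if it meets $F_i$, that is, if and only if $Q_x$ meets $\{x_i=0\}$, that is, if and only if $xo_i'$ is an edge. The intersection is then a full facet of $\Phi(Q_x)$. The interior of $\Phi(Q_x)$ lies in the interior of $B$, which misses all old members.

(R2) An old socket is disjoint from $B$ by (R3) for $G_{\mathrm{out}}$, hence from all new cubes. A new socket $\Phi(B_f)$ lies in $B$, hence in the orthant. Each of its three facets lies in a new cube of $f$ or, for $o_i'\in f$, in $F_i$ and so in the old member of $o_i'$. Its interior misses the new cubes of $f$ and all old members. It misses the new cubes of vertices outside $f$ by (R2) for $G_{\mathrm{in}}$. If $o_i'\notin f$, then $B_f$ misses $\{x_i=0\}$, so $\Phi(B_f)$ misses $F_i$ and hence the old member of $o_i'$. The other old members miss $B$.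

(R3) New sockets are mutually disjoint and lie in $B$; old sockets are mutually disjoint and miss $B$.
\end{proof}

It remains to prove Proposition~\ref{prop:nosep}. For $n=4$ take $Q_v=[-1,0]^3$; the face $vo_io_j$, with third index $k$, has the socket $q_i=q_j=0$, $q_k=-1$, $\tau=(-1,-1,-1)$, $\eta\le1$, and Lemma~\ref{lem:socket}(b) gives (R3). For $n\geq 5$ we need one combinatorial consequence of the hypothesis.

\begin{lemma}\label{lem:K4}
A triangulation with $n\ge5$ vertices and without separating triangles contains no $K_4$.
\end{lemma}

\begin{proof}
A drawn $K_4$ divides the plane into four regions, each bounded by a 3-cycle, and a fifth vertex lies in one of them. The 3-cycle bounding that region has the fifth vertex strictly on one side and the remaining vertex of the $K_4$ strictly on the other side.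
\end{proof}

In particular the triangulation with five vertices, which is $K_5$ minus an edge, has a separating triangle, and the octahedron is a smallest case. \emph{In Sections~\ref{sec:triangles}--\ref{sec:sockets}, $T=(V,E)$ is a triangulation with $n\ge5$ vertices and without separating triangles.}

\section{Homothetic triangles}\label{sec:triangles}

Let $\Pi=\{x_1+x_2+x_3=-1\}$ and $\Delta=\{x\in\Pi:x_i\le0\text{ for all }i\}$. A \emph{triangle} is a set
\[
\Delta_v=\{x\in\Pi: x_i\ge a_i(v)\text{ for all }i\}\qquad\text{with}\qquad s_v=-1-a_1(v)-a_2(v)-a_3(v)>0 .
\]
The largest value of $x_i$ on $\Delta_v$ is $b_i(v)=a_i(v)+s_v$, so $\Delta_v$ is the section with $\Pi$ of the cube $\prod_i[a_i(v),b_i(v)]$. The \emph{corner} $c_i(v)$ is the point with $x_i=b_i(v)$ and $x_j=a_j(v)$ for $j\ne i$. The \emph{$i$-side} of $v$ is $\Delta_v\cap\{x_i=a_i(v)\}$; on it each $x_j$, $j\ne i$, ranges over $[a_j(v),b_j(v)]$, and its endpoints are the corners $c_j(v)$, $j\ne i$. \emph{Wall} $i$ is $\Delta\cap\{x_i=0\}$, regarded as the boundary of the body $\{x_i\ge0\}$. A triangle $\Delta_v\subset\Delta$ touches wall $i$ if and only if $b_i(v)=0$, and then exactly in $c_i(v)$. In the plane $\Pi$, the members are the triangles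 and the walls.

\begin{proposition}\label{prop:tri}
Let $T$ be a triangulation with $n\ge5$ vertices and without separating triangles. There are triangles $\Delta_v\subset\Delta$, $v$ inner, with disjoint interiors such that $\Delta_v$ and $\Delta_w$ touch if and only if $vw\in E$, and $\Delta_v$ touches wall $i$ if and only if $vo_i\in E$.
\end{proposition}

This is essentially a consequence of Schramm's Convex Packing Theorem \cite{schramm}. A self-contained proof from the Koebe--Andreev--Thurston theorem is given in Section~\ref{sec:packing}. The next two lemmas hold for every family of triangles in $\Delta$ with disjoint interiors, and they are also used in that proof.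

\begin{lemma}\label{lem:pair}
Let $\Delta_v,\Delta_w$ have disjoint interiors. After possibly exchanging $v$ and $w$ there is an index $i$ with $b_i(v)\le a_i(w)$ such that the inequality is strict if the triangles are disjoint, while otherwise equality holds and $\Delta_v\cap\Delta_w=\{c_i(v)\}$, a point of the $i$-side of $w$.
\end{lemma}

\begin{proof}
Put $\mu_i=\max(a_i(v),a_i(w))$. Then $\Delta_v\cap\Delta_w=\{x\in\Pi:x_i\ge\mu_i\text{ for all }i\}$. Since this set has no interior points, $\sum\mu_i\ge-1$, and the triangles touch if and only if $\sum\mu_i=-1$, in the single point $\mu=(\mu_1,\mu_2,\mu_3)$. Let $I=\{i:a_i(w)>a_i(v)\}$. If $I$ were empty or $\{1,2,3\}$, then $\sum\mu_i$ would be $-1-s_v$ or $-1-s_w$, which is less than $-1$. If $I=\{i\}$, then $\sum\mu=a_i(w)+a_j(v)+a_k(v)=a_i(w)-b_i(v)-1$. So $a_i(w)\ge b_i(v)$, with equality if and only if the triangles touch, and then $\mu=c_i(v)$. If the complement of $I$ is $\{i\}$, then $\mu_i=a_i(v)$, $\mu_j=a_j(w)$ for $j\neq i$, and the same computation applies with $v$ and $w$ exchanged.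
\end{proof}

\begin{lemma}\label{lem:point}
For triangles in $\Delta$ with disjoint interiors and a point $q\in\Delta$, the members containing $q$, if there are any, are of one of the following kinds:
\begin{itemize}
\item[(i)] wall $i$, or a triangle with $q$ in the relative interior of its $i$-side, together with at most one further member, which is a triangle with corner $c_i$ at $q$;
\item[(ii)] at most three triangles, with corners of distinct indices at $q$;
\item[(iii)] two walls and no triangle;
\item[(iv)] a single triangle with $q$ in its interior.
\end{itemize}
\end{lemma}

\begin{proof}
Put $y=x-q$, so that $\sum y_i=0$ on $\Pi$. The lines $y_i=0$ cut $\Pi$ into six open sectors at $q$: the sectors $\Sigma_i=\{y_j>0,\,y_k>0\}$, where $\{i,j,k\}=\{1,2,3\}$, alternate with three \emph{gaps}. Near $q$ each member coincides with a cone. For a triangle with corner $c_i$ at $q$ the cone is $\overline{\Sigma_i}$. For wall $i$, or a triangle with $q$ in the relative interior of its $i$-side, it is the half-plane $\{y_i\ge0\}$, which contains $\Sigma_j\cup\Sigma_k$. For a triangle with $q$ in its interior it is the whole plane. The cones of two members have disjoint interiors unless both are walls. Any two half-planes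 $\{y_i\geq0\}$, $\{y_j\geq0\}$ share a sector $\Sigma_k$, so two of them occur only for two walls; these cover all three $\Sigma$'s and leave no room for a triangle, and the three walls have no common point in $\Pi$. One half-plane $\{y_i\geq 0\}$ leaves only $\Sigma_i$ free.
\end{proof}

Now fix triangles as in Proposition~\ref{prop:tri}. A corner $c_i(v)$ is \emph{regular} if it lies on wall $i$ or in the relative interior of the $i$-side of another triangle; by Lemma~\ref{lem:point} it then touches exactly one other member. A \emph{triple} consists of three inner vertices $v_1,v_2,v_3$ and a point $q$ with $q=c_1(v_1)=c_2(v_2)=c_3(v_3)$. In coordinates,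
\begin{equation}\label{eq:triple}
q_i=b_i(v_i)=a_i(v_j)\qquad\text{for all } i\ne j .
\end{equation}
A triangulation has exactly as many contacts to realize as its triangles have corners, and this excludes all other possibilities.

\begin{lemma}\label{lem:count}
Every corner is regular or belongs to a triple.
\end{lemma}

\begin{proof}
Each touching pair (triangle and triangle, or triangle and wall) meets in one point, and by Lemma~\ref{lem:point} this point is a regular corner or a point where two or three corners coincide. Let $k_1$ be the number of regular corners, $k_2$ and $k_3$ the numbers of points where exactly two and exactly three corners coincide, and $k_0$ the number of corners that touch no other member. Counting corners gives $k_0+k_1+2k_2+3k_3=3N$. Counting the edges other than $o_io_j$ gives $k_1+k_2+3k_3=3n-9=3N$. Hence $k_0+k_2=0$.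
\end{proof}

We now choose the index and the direction of each contact. At a regular corner there is no choice. At a triple we make the transitive choice that worked for the octahedron.

\begin{definition}
The \emph{arrows} are the following. If $c_i(v)$ is a regular corner touching the member of $w$, then $v\xrightarrow{i}w$. If $v_1,v_2,v_3$ is a triple, then $v_i\xrightarrow{i}v_j$ for $i<j$. An arrow $v\xrightarrow{i}w$ is \emph{emitted} by the corner $c_i(v)$.
\end{definition}

\begin{lemma}\label{lem:arrows}
\begin{itemize}
\item[(A1)] Every edge other than $o_io_j$ carries exactly one arrow; an edge $vo_i$ carries $v\xrightarrow{i}o_i$, and then $b_i(v)=0$.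
\item[(A2)] If $v\xrightarrow{i}w$ with $w$ inner, then $c_i(v)$ lies on the $i$-side of $w$, that is, $b_i(v)=a_i(w)$ and $a_l(w)\le a_l(v)\le b_l(w)$ for $l\ne i$. The inequalities are strict if $c_i(v)$ is regular.
\item[(A3)] Every corner emits exactly one arrow, except that in a triple $c_1(v_1)$ emits two and $c_3(v_3)$ emits none.
\end{itemize}
\end{lemma}

\begin{proof}
The members of an edge meet in one point, which is a regular corner or the point of a triple; this gives (A1), since only the corner $c_i(v)$ can lie on wall $i$. In a triple, $c_i(v_i)=c_j(v_j)$ is an endpoint of the $i$-side of $v_j$, which gives (A2). Statement (A3) follows from Lemma~\ref{lem:count} and the definition.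
\end{proof}

\section{The perturbation}\label{sec:perturb}

Consider the cubes $\prod_i[a_i(v),b_i(v)]$. By (A2) their contacts at regular corners are already proper. In a triple, \eqref{eq:triple} shows that $v_i$ and $v_j$ abut both in direction $i$ and in direction $j$, so they share only a segment. We move all coordinates linearly,
\[
a_i^\varepsilon(v)=a_i(v)+\varepsilon\,\dot a_i(v),\qquad b_i^\varepsilon(v)=b_i(v)+\varepsilon\,\dot b_i(v),\qquad Q_v=\prod_{i}[a_i^\varepsilon(v),b_i^\varepsilon(v)],
\]
and ask the following of the velocities.
\begin{itemize}
\item[(V1)] For every inner $v$, the number $\sigma_v=\dot b_i(v)-\dot a_i(v)$ does not depend on $i$.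
\item[(V2)] If $v\xrightarrow{i}w$, then $\dot b_i(v)=\dot a_i(w)$ for inner $w$, and $\dot b_i(v)=0$ for $w=o_i$.
\item[(V3)] In every triple, $\dot b_j(v_j)>\dot a_j(v_i)$ for $i<j$.
\end{itemize}

\begin{lemma}\label{lem:R1}
If \textup{(V1)--(V3)} hold, then for all small $\varepsilon>0$ the $Q_v$ are cubes that satisfy \textup{(R1)}. If $v\xrightarrow{i}w$, then $b_i^\varepsilon(v)=a_i^\varepsilon(w)$ for inner $w$ and $b_i^\varepsilon(v)=0$ for $w=o_i$; in particular the contact of $Q_v$ and $Q_w$ has index $i$.
\end{lemma}

\begin{proof}
All edges of $Q_v$ have length $s_v+\varepsilon\sigma_v$, which is positive for small $\varepsilon$. The equations follow from (A1), (A2) and (V2). A strict inequality between unperturbed coordinates persists for small $\varepsilon$, and there are finitely many of them.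

If $vo_i\notin E$, then $b_i(v)<0$, which persists; if $vo_i\in E$, then $b_i^\varepsilon(v)=0$. So the cubes lie in the orthant and meet the correct planes. If $v,w$ are inner and not adjacent, Lemma~\ref{lem:pair} gives $b_i(v)<a_i(w)$ for some $i$ and some naming, so $Q_v\cap Q_w=\emptyset$. If they are adjacent, say $v\xrightarrow{i}w$, then the plane $x_i=b_i^\varepsilon(v)$ separates the interiors, and we have to see that the other two pairs of intervals overlap in positive length. If $c_i(v)$ is regular, then $a_l(w)<a_l(v)<b_l(w)$ and $a_l(v)<b_l(v)$ for $l\ne i$, and these inequalities persist. Otherwise $v=v_i$, $w=v_j$ in a triple with $i<j$; let $k$ be the third index. At $\varepsilon=0$ both $k$-intervals start at $q_k$, so they overlap in positive length, and this persists. In direction $j$ we have $a_j(v_j)<q_j<b_j(v_i)$, which persists, and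
$b_j^\varepsilon(v_j)=q_j+\varepsilon\dot b_j(v_j)>q_j+\varepsilon\dot a_j(v_i)=a_j^\varepsilon(v_i)$ by (V3).
\end{proof}

Property (A3) tells us how much freedom each direction offers. In direction 1 some corners emit two arrows, and (V2) imposes the extra conditions $\dot a_1(v_2)=\dot a_1(v_3)$; we satisfy all of them by letting the velocity of a point depend only on its first coordinate. This fixes the growth rates $\sigma_v$. In direction 2 every corner emits exactly one arrow, so (V1) and (V2) determine the velocities, and the inequality $\dot b_2(v_2)>\dot a_2(v_1)$ has to be won by the choice made in direction 1. In direction 3 the velocity $\dot b_3(v_3)$ is free, and the other two inequalities of (V3) cost nothing. We begin with the geometry that governs direction 2.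

\subsection*{Chains in direction 2}

For inner $v$ let $p(v)$ be the head of the arrow emitted by $c_2(v)$; in a triple, $p(v_2)=v_3$. Let $P(v)$ be the \emph{chain} $v,p(v),p(p(v)),\dots$ of inner vertices, stopped before $o_2$. Since $a_2(p(v))=b_2(v)>a_2(v)$, the chain is finite, and the 2-intervals of its elements tile $[a_2(v),0]$. By (A2),
\begin{equation}\label{eq:mono}
a_1(p(v))\le a_1(v)\le b_1(p(v))\qquad\text{if $p(v)$ is inner.}
\end{equation}
Given the rates $\sigma_u$, put $S(v)=\sum_{u\in P(v)}\sigma_u$. The cubes of the chain are stacked against the fixed plane $x_2=0$, so the forced velocity is $\dot a_2(v)=-S(v)$, and in a triple $\dot b_2(v_2)=\dot a_2(v_3)=-S(v_3)$. The inequality we need is therefore $S(v_1)>S(v_3)$. The chains $P(v_1)$ and $P(v_3)$ both start at height $x_2=q_2$, with $v_1$ on the side of smaller $x_1$. By planarity they cannot cross before they merge, and the following lemma is the form of this fact that we use.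

\begin{lemma}\label{lem:chains}
For a triple let $U_1=P(v_1)\setminus P(v_3)$ and $U_3=P(v_3)\setminus P(v_1)$. Both sets are nonempty, and $\min_{u\in U_1}a_1(u)<\min_{w\in U_3}a_1(w)$.
\end{lemma}

\begin{proof}
Along a chain $a_2$ strictly increases, and $a_2(v_1)=a_2(v_3)=q_2$; hence $v_1\in U_1$ and $v_3\in U_3$. If the chains have common elements, let $y$ be the one with smallest $a_2(y)$. Then the common part is $P(y)$, and $U_1,U_3$ are the initial segments before $y$. Put $\xi^*=a_2(y)$, or $\xi^*=0$ if there is no common element. The 2-intervals of $U_1$ tile $[q_2,\xi^*]$, and so do those of $U_3$. Call $\xi\in(q_2,\xi^*)$ a \emph{breakpoint} if it is an endpoint of one of these intervals. For other $\xi\in(q_2,\xi^*)$ let $u(\xi)\in U_1$ and $w(\xi)\in U_3$ be the elements whose 2-intervals contain $\xi$; they are distinct. We claim that $a_1(u(\xi))<a_1(w(\xi))$. For $\xi$ just below $\xi^*$ the elements $u(\xi),w(\xi)$ are the last ones of $U_1,U_3$, and by \eqref{eq:mono} they realize the two minima, so the claim proves the lemma.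

For $\xi$ just above $q_2$ the claim reads $a_1(v_1)<a_1(v_3)$, which holds because $a_1(v_1)<b_1(v_1)=q_1=a_1(v_3)$. Let $\xi_0$ be a breakpoint, let $u,w$ be the elements just below $\xi_0$ and $u',w'$ those just above, and assume $a_1(u)<a_1(w)$. Here $u'\in\{u,p(u)\}$, so $a_1(u')\le a_1(u)$ by \eqref{eq:mono}. A triangle $z$ with $a_2(z)\le\xi<b_2(z)$ meets the line $x_2=\xi$ in the segment on which $x_1$ runs from $a_1(z)$ to
\[
e_z(\xi)=-1-\xi-a_3(z)=a_1(z)+b_2(z)-\xi>a_1(z).
\]
We have $a_1(w)\le e_{w'}(\xi_0)$: if $w'=w$ this was just noted, and if $w'=p(w)$ then $\xi_0=a_2(w')$, so $e_{w'}(\xi_0)=b_1(w')\ge a_1(w)$ by \eqref{eq:mono}. Suppose that $a_1(w')\le a_1(u')$. For $\xi$ slightly above $\xi_0$ the open segments of $u'$ and $w'$ lie in the interiors of different triangles and are disjoint, so $e_{w'}(\xi)\le a_1(u')$, and in the limit $e_{w'}(\xi_0)\le a_1(u')$. Then $a_1(w)\le e_{w'}(\xi_0)\le a_1(u')\le a_1(u)<a_1(w)$, a contradiction.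
\end{proof}

\subsection*{The velocities}

By Lemma~\ref{lem:chains} the chain of $v_1$ reaches further down in direction 1 than the competing part of the chain of $v_3$. So we stretch the $x_1$-axis at rates that increase rapidly toward smaller $x_1$. Let $\ell_0<\dots<\ell_L=0$ be the elements of $\{a_1(v),b_1(v):v\text{ inner}\}\cup\{0\}$, and define $\psi$ on them by
\[
\psi(\ell_L)=0,\qquad \psi(\ell_{k+1})-\psi(\ell_k)=\delta_k:=(N+1)^{L-k}\quad(0\le k<L).
\]
Put $\sigma_v=\psi(b_1(v))-\psi(a_1(v))$, the sum of the $\delta_k$ over all $k$ with $[\ell_k,\ell_{k+1}]\subset[a_1(v),b_1(v)]$.

\begin{lemma}\label{lem:S}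
For every triple, $S(v_1)>S(v_3)$.
\end{lemma}

\begin{proof}
For $j=1,3$ let $n_j(k)$ be the number of elements of $U_j$ whose 1-interval contains $[\ell_k,\ell_{k+1}]$. The common part of the chains cancels, so $S(v_1)-S(v_3)=\sum_k\delta_k\,(n_1(k)-n_3(k))$. Let $u\in U_1$ minimize $a_1$, and let $a_1(u)=\ell_{k_0}$. Then $n_1(k_0)\ge1$, since $b_1(u)$ is a level above $\ell_{k_0}$. By Lemma~\ref{lem:chains}, $n_3(k)=0$ for $k\le k_0$. Always $n_1(k)\geq0$ and $n_3(k)\le N$. Therefore
\[
S(v_1)-S(v_3)\ge\delta_{k_0}-N\sum_{k=k_0+1}^{L-1}\delta_k=(N+1)^{L-k_0}-\big((N+1)^{L-k_0}-(N+1)\big)=N+1>0.\qedhere
\]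
\end{proof}

For the octahedron the levels are $-\tfrac23,-\tfrac13,0$, so $\delta_0=16$, $\delta_1=4$; the chains $P(v_1)$ and $P(v_3)$ are single vertices, and $S(v_1)=\sigma_{v_1}=16>4=\sigma_{v_3}=S(v_3)$. This is the condition that $v_1$ grows faster.

Now define
\[
\dot a_1(v)=\psi(a_1(v)),\quad \dot b_1(v)=\psi(b_1(v)),\qquad \dot a_2(v)=-S(v),\quad \dot b_2(v)=-S(v)+\sigma_v,
\]
and define $\dot b_3(v)$ and $\dot a_3(v)=\dot b_3(v)-\sigma_v$ recursively, in order of decreasing $a_3(v)$:
\[
\dot b_3(v)=\begin{cases}0&\text{if }v\xrightarrow{3}o_3,\\ \dot a_3(w)&\text{if }v\xrightarrow{3}w\text{ with $w$ inner},\\ 1+\max(\dot a_3(v_1),\dot a_3(v_2))&\text{if }v=v_3\text{ in a triple.}\end{cases}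
\]
By (A3) exactly one case applies. The recursion is well founded, because each vertex $w$ on the right has $a_3(w)=b_3(v)>a_3(v)$, by (A2) or \eqref{eq:triple}.

\begin{lemma}\label{lem:vel}
These velocities satisfy \textup{(V1)--(V3)}.
\end{lemma}

\begin{proof}
In each direction $\dot b_i(v)-\dot a_i(v)=\sigma_v$ by definition. For an arrow $v\xrightarrow{1}w$, the numbers $b_1(v)$ and $a_1(w)$ are the same level, so they have the same value of $\psi$, and $\psi(0)=0$ covers $w=o_1$. For $v\xrightarrow{2}w$ we have $w=p(v)$ and $S(v)-\sigma_v=S(w)$, or $S(v)-\sigma_v=0$ if $w=o_2$. For arrows of index 3, (V2) is the definition. Finally, $\dot b_2(v_2)=\dot a_2(v_3)=-S(v_3)>-S(v_1)=\dot a_2(v_1)$ by Lemma~\ref{lem:S}, and $\dot b_3(v_3)>\dot a_3(v_1),\dot a_3(v_2)$ by definition.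
\end{proof}

\section{Finding the sockets}\label{sec:sockets}

Fix $\varepsilon>0$ so small that Lemma~\ref{lem:R1} applies and every strict inequality between unperturbed coordinates also holds for the perturbed ones. We first reduce (R2) to a statement about the three members of a face; this is where Lemma~\ref{lem:K4} enters.

\begin{lemma}\label{lem:local}
Let $f$ be an inner face. Suppose that $q$ and $\tau$ are such that, for small $\eta$, the three facets at $q$ of the box $B_f$ lie one each in the members of $f$ and the interior of $B_f$ misses the cubes of $f$. Suppose also that $\tau=(-1,-1,-1)$ if $f$ contains an outer vertex. Then $B_f$ is a socket for small $\eta$.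
\end{lemma}

\begin{proof}
The point $q$ lies in all three members of $f$. If it lay in the member of a further vertex $z$, then by (R1), and because $o_1,o_2,o_3$ are mutually adjacent, $z$ would be adjacent to all vertices of $f$, contrary to Lemma~\ref{lem:K4}. Members are closed, so a small box at $q$ misses all members of vertices outside $f$. The point $q$ lies in a cube of $f$, hence in the orthant. If $f$ has no outer vertex, then $q_i<0$ for all $i$ and a small box lies in the orthant; otherwise the signs $\tau$ guarantee this.
\end{proof}

The position of the socket depends on the pattern of arrows on $f$. Note first that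
\begin{equation}\label{eq:noii}
u\xrightarrow{i}v\xrightarrow{i}w\ \text{ is impossible for pairwise adjacent inner } u,v,w,
\end{equation}
since $b_i^\varepsilon(u)=a_i^\varepsilon(v)<b_i^\varepsilon(v)=a_i^\varepsilon(w)$ would make $Q_u$ and $Q_w$ disjoint.

\begin{lemma}\label{lem:types}
Every inner face $f$ is of one of the following types.
\begin{itemize}
\item[(S0)] $f=\{v,o_i,o_j\}$.
\item[(S1)] $f$ has three inner vertices, and its three arrows have distinct indices.
\item[(S2)] $f=\{x,w,y\}$ with $x\xrightarrow{i}y$, $w\xrightarrow{i}y$, $x\xrightarrow{j}w$ and $i\ne j$, where $x,w$ are inner and $y$ is inner or $y=o_i$.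
\item[(S3)] $f=\{v_1,v_2,v_3\}$ is a triple.
\end{itemize}
\end{lemma}

\begin{proof}
An inner face has at most two outer vertices. If $f=\{x,w,o_i\}$ with $x,w$ inner, then $x\xrightarrow{i}o_i$, $w\xrightarrow{i}o_i$ and, with suitable names, $x\xrightarrow{j}w$. Here $j\ne i$, because $b_i(x)=0=b_i(w)>a_i(w)$. This is (S2). Let all vertices of $f$ be inner. If the arrows form a directed cycle, any two of them are consecutive, and \eqref{eq:noii} gives (S1). Otherwise they are $u\xrightarrow{i}v$, $u\xrightarrow{j}w$, $v\xrightarrow{k}w$. If $i=j$, the corner $c_i(u)$ emits two arrows, and (A3) gives (S3). If $i\ne j$, then $k\ne i$ by \eqref{eq:noii}, and either $k\ne j$, which is (S1), or $k=j$, which is (S2) with $u,v,w$ in the roles of $x,w,y$.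
\end{proof}

We exhibit $q$ and $\tau$ as in Lemma~\ref{lem:local} for each type.

\medskip\noindent\textbf{Type (S0).} Let $k$ be the third index, and take $q_i=q_j=0$, $q_k=a_k^\varepsilon(v)$, $\tau=(-1,-1,-1)$. Two facets lie in the planes $x_i=0$ and $x_j=0$. Since $b_i^\varepsilon(v)=b_j^\varepsilon(v)=0$, the facet in $x_k=q_k$ lies in $Q_v$. The interior has $x_k<a_k^\varepsilon(v)$ and misses $Q_v$.

\medskip\noindent\textbf{Type (S1).} Name the vertices so that the contacts $uv$, $vw$, $wu$ have indices $3,1,2$, let $x_3=q_3$, $x_1=q_1$, $x_2=q_2$ be the contact planes, and put $y=x-q$. Choose signs $\alpha,\beta,\gamma$ so that $Q_u$ lies in $\alpha y_3\ge0$ and $Q_v$ in $\alpha y_3\le0$; $Q_v$ lies in $\beta y_1\ge0$ and $Q_w$ in $\beta y_1\le0$; $Q_w$ lies in $\gamma y_2\ge0$ and $Q_u$ in $\gamma y_2\le0$. The contacts $uv$ and $wu$ are proper of index different from 1, so the 1-interval of $u$ overlaps in positive length those of $v$ and $w$, which lie on opposite sides of $q_1$. Hence $q_1$ is interior to the 1-interval of $u$. In the same way the 2-interval of $v$ overlaps those of $u$ and $w$ and has $q_2$ in its interior, and the 3-interval of $w$ overlaps those of $u$ and $v$ and has $q_3$ in its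 interior. So near $q$
\[
Q_u=\{\alpha y_3\ge0,\ \gamma y_2\le0\},\qquad Q_v=\{\alpha y_3\le0,\ \beta y_1\ge0\},\qquad Q_w=\{\beta y_1\le0,\ \gamma y_2\ge0\}.
\]
The open octant $\{\beta y_1>0,\ \gamma y_2>0,\ \alpha y_3>0\}$ misses all three sets, and its facets in $y_2=0$, $y_3=0$, $y_1=0$ lie in $Q_u,Q_v,Q_w$ respectively. Take $\tau=(\beta,\gamma,\alpha)$.

\medskip\noindent\textbf{Type (S2).} Let $k$ be the third index. Take $q_i=b_i^\varepsilon(x)=b_i^\varepsilon(w)$, which is $a_i^\varepsilon(y)$ for inner $y$ and $0$ for $y=o_i$; take $q_j=b_j^\varepsilon(x)=a_j^\varepsilon(w)$, $q_k=a_k^\varepsilon(x)$ and $\tau=(-1,-1,-1)$. The interior of the box has $x_i<q_i$, $x_j<q_j$, $x_k<q_k$, so it misses the members of $y,w,x$. We show that the facets in $x_k=q_k$, $x_j=q_j$, $x_i=q_i$ lie in the members of $x,w,y$. A facet extends downward from $q$ in its two directions, so for a cube $Q_z$ we need $a_l^\varepsilon(z)<q_l\le b_l^\varepsilon(z)$ for these two indices $l$. For $z=x$ and $l=i,j$, and for $z=w$ and $l=i$, this holds because $q_l=b_l^\varepsilon(z)$. For $y=o_i$ nothing is needed. What remains is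
\[
a_k^\varepsilon(w)<a_k^\varepsilon(x)\le b_k^\varepsilon(w)
\]
and, for inner $y$,
\[
a_j^\varepsilon(y)<a_j^\varepsilon(w)\le b_j^\varepsilon(y),\qquad a_k^\varepsilon(y)<a_k^\varepsilon(x)\le b_k^\varepsilon(y).
\]
The upper bounds hold because the contacts $xw$, $wy$, $xy$ have indices $j,i,i$, so that the intervals in question overlap. It suffices to prove the lower bounds for the unperturbed coordinates.

First, $a_k(w)\le a_k(x)$ by (A2) for $x\xrightarrow{j}w$. Suppose that equality holds. Then $c_j(x)$ is the point of the $j$-side of $w$ with $x_k=a_k(w)$, namely $c_i(w)$. Two corners coincide only in a triple, so $x=v_j$ and $w=v_i$, and $j<i$ by the direction of the arrow. The arrow $w\xrightarrow{i}y$ is emitted by the corner $c_i(v_i)$ of the triple, so $y=v_k$ with $i<k$. But then the edge $xy=v_jv_k$ carries the arrow of index $j$, not $i$. This contradiction shows $a_k(w)<a_k(x)$.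

For inner $y$, (A2) for $x\xrightarrow{i}y$ and $x\xrightarrow{j}w$ gives $a_j(y)\le a_j(x)<b_j(x)=a_j(w)$, and (A2) for $w\xrightarrow{i}y$ gives $a_k(y)\le a_k(w)<a_k(x)$.

\medskip\noindent\textbf{Type (S3).} Take the point $q^\varepsilon$ with coordinates $q_i^\varepsilon=b_i^\varepsilon(v_i)$ and $\tau=(1,1,1)$. The interior of the box has $x_i>b_i^\varepsilon(v_i)$ for each $i$ and misses the three cubes. The facet in $x_i=q_i^\varepsilon$ lies in $Q_{v_i}$ as soon as $a_j^\varepsilon(v_i)\le b_j^\varepsilon(v_j)<b_j^\varepsilon(v_i)$ for $j\ne i$. The upper bound holds because $b_j(v_j)=a_j(v_i)<b_j(v_i)$ by \eqref{eq:triple}. The lower bound follows from \eqref{eq:triple} and (V3) if $i<j$, and is an equality, given by the arrow $v_j\xrightarrow{j}v_i$, if $j<i$.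

\begin{proof}[Proof of Proposition~\ref{prop:nosep}]
The case $n=4$ was treated in Section~\ref{sec:reduction}. For $n\ge5$ take the triangles of Proposition~\ref{prop:tri} and the perturbed cubes $Q_v$. Lemmas~\ref{lem:R1} and~\ref{lem:vel} give (R1); Lemmas~\ref{lem:local} and~\ref{lem:types} with the four constructions above give (R2); Lemma~\ref{lem:socket}(b) gives (R3).
\end{proof}

\section{Existence of the triangles}\label{sec:packing}

We prove Proposition~\ref{prop:tri} by deforming a packing of round disks. The danger in such a deformation is that some bodies shrink to a point, and then at least three other bodies must pass through that point. Three smooth bodies with disjoint interiors never share a point, whereas three triangles can. We therefore carry out the deformation with smooth bodies, where it works for every triangulation, and pass to triangles in a final limit; the absence of separating triangles is needed only there. The walls are approximated by large disks.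

\subsection*{Two facts on triangulations}

\begin{lemma}\label{lem:T}
Let $T$ be a triangulation.
\begin{itemize}
\item[(a)] If a 3-cycle $xyz$ bounds a face, then $T-\{x,y,z\}$ is connected.
\item[(b)] If $\mathcal C$ is a nonempty set of inner vertices, then the set $N(\mathcal C)$ of vertices outside $\mathcal C$ with a neighbor in $\mathcal C$ has at least three elements.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose there are two components. By 3-connectivity each is adjacent to all of $x,y,z$. Add a vertex in the face, join it to $x,y,z$, and contract each of the two components to a vertex. The resulting planar graph contains $K_{3,3}$, a contradiction.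
(b) Either $V=\mathcal C\cup N(\mathcal C)$, and then $N(\mathcal C)\supseteq\{o_1,o_2,o_3\}$, or $N(\mathcal C)$ separates $\mathcal C$ from another vertex, and 3-connectivity applies.
\end{proof}

\subsection*{Smooth bodies and packings}

Write $\nu(\theta)=(\cos\theta,\sin\theta)$. The \emph{support function} of a compact convex set $X\subset\mathbb R^2$ is $h_X(\nu)=\max_{y\in X}\nu\cdot y$, regarded as a function of the unit vector $\nu$ or of its angle $\theta$. Recall that $h_{z+rX}(\nu)=\nu\cdot z+rh_X(\nu)$ for $r\geq 0$, that $h_{X+X'}=h_X+h_{X'}$, that Hausdorff convergence of the sets is uniform convergence of the support functions, and that a function on the circle is a support function if and only if its positively homogeneous extension of degree 1 to $\mathbb R^2$ is convex. A \emph{smooth body} is a compact convex set with $0$ in its interior (so $h>0$) whose support function is $C^\infty$ and satisfies $h+h''>0$.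

For a smooth body $X$, the map $\theta\mapsto y(\theta)=h\nu+h'\nu'$ is a bijection from the circle of directions onto $\partial X$, and $\nu(\theta)$ is the only outward normal at $y(\theta)$. Indeed, if $y\in X$ lies on the supporting line with normal $\nu(\theta)$, then $h-\nu\cdot y\ge0$ vanishes at $\theta$ together with its derivative, so $y=y(\theta)$. If one point had two normals, it would have an arc of normals, on which $y(\theta)$ is constant, while $y'=(h+h'')\nu'\ne0$. Thus every supporting line (\emph{tangent}) meets $X$ in one point. The same holds for the homothets $z+rX$, $r>0$, among them all round disks.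

Let $m_1,m_2,m_3\in\mathbb R^2$ be unit vectors at mutual angles of $120^\circ$, so $m_i\cdot m_j=-\frac12$ for $i\neq j$ and $\sum m_i=0$. The affine bijection $\mathbb R^2\to\Pi$, $x_i=(y\cdot m_i-1)/3$, maps $\{y\cdot m_i\le1\text{ for all }i\}$ onto $\Delta$, and it maps the homothets $z+rK$, $r>0$, of $K=\{y\cdot m_i\ge-1\text{ for all }i\}$ onto the triangles of Section~\ref{sec:triangles}. We identify $\mathbb R^2$ with $\Pi$. The convex cones $W_i=\{y\cdot m_i\ge y\cdot m_j\text{ for all }j\}$ have disjoint interiors, and $m_i\in\operatorname{int}W_i$.

For $R\ge R_0:=3+2\sqrt3$ let $D_i=D_i(R)$ be the closed disk with center $z_i=(R+1)m_i$ and radius $R$. The centers have distance $\sqrt3(R+1)$, which equals $2R$ for $R=R_0$ and is smaller for $R>R_0$; so the disks are pairwise tangent for $R=R_0$ and overlap afterwards. The point $-\rho m_k$ lies on $\partial D_i$, $i\ne k$, if and only if $\rho^2-(R+1)\rho+2R+1=0$. Let $\rho=\frac12\big(R+1-\sqrt{R^2-6R-3}\big)$ be the smaller root and $g_k=-\rho m_k$. The larger root is at least $(R+1)/2$ and the product of the roots is $2R+1$, so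
\[
0<\rho\le\frac{R+1}2\qquad\text{and}\qquad\rho\le\frac{2(2R+1)}{R+1}\le4 .
\]
Let $\Theta=\Theta_R$ be the closed triangular region with vertices $g_1,g_2,g_3$. It lies in $|y|\le4$ and depends continuously on $R$. Its side $g_jg_k$ is a chord of $D_i$, so $\partial\Theta\subset D_1\cup D_2\cup D_3$.

\begin{definition}
Let $T$ be a triangulation, $R\ge R_0$, and let $K_v$ be a smooth body with support function $h_v$ for each inner vertex $v$. A \emph{packing} is a family $X_v=z_v+r_vK_v\subset\Theta_R$ with $r_v>0$ such that the $X_v$ have disjoint interiors, $\operatorname{int}X_v\cap D_i=\emptyset$ for all $v,i$, $X_v\cap X_w\ne\emptyset$ for $vw\in E$, and $X_v\cap D_i\ne\emptyset$ for $vo_i\in E$. Its members are the $X_v$ and the $D_i$.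
\end{definition}

\begin{lemma}\label{lem:three}
Let $X_v$ be homothets of smooth bodies whose interiors are pairwise disjoint and disjoint from the $D_i$. A point $q\in X_v$ lies in at most one further member.
\end{lemma}

\begin{proof}
Two members with disjoint interiors are separated by a line, so at a common point their outward normals are opposite. Three unit vectors cannot be pairwise opposite, which excludes $X_v,X_w,X_u$ and $X_v,X_w,D_i$. If $q\in X_v\cap D_i\cap D_j$, then $D_i$ and $D_j$ have $q$ on their boundaries, with the same normal and the same radius, so $i=j$.
\end{proof}

\begin{lemma}\label{lem:draw}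
In a packing, members of non-adjacent vertices are disjoint. The following is a plane drawing of $T$ in which everything except the triangle $z_1z_2z_3$ lies in the interior of that triangle: join $z_v$ to the contact points on $\partial X_v$ by segments, $z_i$ to the contact points on $\partial D_i$ by radii, and $z_i$ to $z_j$ by segments.
\end{lemma}

\begin{proof}
Here contact points are the points common to some $X_v$ and another member. Each touching pair meets in a single point, since it meets on a common tangent, and different pairs meet in different points by Lemma~\ref{lem:three}. We show that the construction is a plane drawing of the contact graph together with the edges $o_io_j$. This graph is simple and contains $T$, so it equals $T$.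

The segments at $z_v$ lie in $\operatorname{int}X_v$ except for their endpoints on $\partial X_v$, and the radii lie in the disks $D_i$, which $\operatorname{int}X_v$ avoids. With Lemma~\ref{lem:three} it follows that a segment at $z_v$ meets a segment at $z_w$, or a radius, only in a common endpoint that is the contact point of the two members. The disks overlap, so we have to separate radii of different disks. Let $q\in X_v\cap D_i$. Then $q$ lies in the interior of no disk, so $|q-z_i|=R$. From $|q-z_j|^2=|q|^2-2(R+1)\,q\cdot m_j+(R+1)^2$ we see that $q\cdot m_j\geq q\cdot m_i$ for some $j\neq i$ would give $q\in D_j$, contrary to Lemma~\ref{lem:three}. So $q\in\operatorname{int}W_i$, and the radius from $z_i$ to $q$ lies in $\operatorname{int}W_i$.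

The triangle $z_1z_2z_3$ is $\{y\cdot m_k\ge-(R+1)/2\text{ for all }k\}$. On $\Theta$ we have $y\cdot m_k\ge-\rho\ge-(R+1)/2$, with equality in the first inequality only at the vertex $g_k$. No $X_v$ contains $g_k$, which lies in two disks. So all $X_v$ lie in the interior of $z_1z_2z_3$, and so do the radii apart from their endpoints $z_i$.
\end{proof}

\subsection*{Infinitesimal rigidity}

To deform a packing we describe it by $3N$ equations in the $3N$ unknowns $(z_v,r_v)$ and show that the Jacobian is invertible. For an edge $e=vw$ between inner vertices define the \emph{gap}
\[
G_{e}=\max_{\theta}\varphi(\theta),\qquad \varphi(\theta)=\nu\cdot(z_w-z_v)-H(\theta),\qquad H(\theta)=r_vh_v(\nu)+r_wh_w(-\nu),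
\]
where $\nu=\nu(\theta)$; for $e=vo_i$ replace $z_w$ by $z_i$ and $r_wh_w$ by $R$. Since $\varphi(\theta)=\min_{X_w}\nu\cdot y-\max_{X_v}\nu\cdot y$, the separation theorems for convex sets show that $G_e>0$ if and only if the bodies are disjoint, and $G_e\ge0$ if and only if their interiors are disjoint. So $G_e=0$ means that they touch with disjoint interiors. The same formula makes sense for any two convex bodies and depends continuously on them; hence disjointness of interiors passes to Hausdorff limits with nonempty interior.

Suppose $G_e=0$. The maximizer $\theta_0$ is unique, being the direction of the outward normal of $X_v$ at the contact point. As $\nu''=-\nu$, we have $\varphi''=-\varphi-(H+H'')$, so $\varphi''(\theta_0)<0$. For nearby values of the parameters (centers, radii, $R$, and a parameter on which the $h_v$ depend smoothly) every maximizer is close to $\theta_0$, and the implicit function theorem applied to $\varphi'=0$ shows that it is unique and depends smoothly on the parameters. So $G_e$ is smooth near a tangency. Because $\varphi'=0$ at the maximizer, the variation of the maximizer does not contribute to the differential, and for fixed $K_v$ and $R$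
\begin{equation}\label{eq:dG}
dG_{e}=\nu\cdot(dz_w-dz_v)-h_v(\nu)\,dr_v-h_w(-\nu)\,dr_w ,
\end{equation}
where the terms $dz_w,dr_w$ are absent for $e=vo_i$.

\begin{lemma}\label{lem:rigid}
At a packing, the Jacobian matrix of the $3N$ functions $G_e$, $e\ne o_io_j$, with respect to the $3N$ variables $(z_v,r_v)$ is invertible.
\end{lemma}

\begin{proof}
Suppose $\sum_e\lambda_e\,dG_e=0$ with $\lambda\ne0$. We show that the signs of $\lambda$ change at least four times around each inner vertex involved, and that Euler's formula does not allow this.

\emph{Step 1: equilibrium.} Fix an inner vertex $v$, and for $e\ni v$ let $p_e$ be the contact point and $\nu_e$ the outward normal of $X_v$ at $p_e$. By \eqref{eq:dG} the coefficients of $dz_v$ and $dr_v$ in $dG_e$ are $-\nu_e$ and $-h_v(\nu_e)$, whichever end of $e$ the vertex $v$ is. So $\sum_{e\ni v}\lambda_e\nu_e=0$ and $\sum_{e\ni v}\lambda_eh_v(\nu_e)=0$. Since $\nu_e\cdot p_e=\nu_e\cdot z_v+r_vh_v(\nu_e)$, also $\sum_{e\ni v}\lambda_e\,\nu_e\cdot p_e=0$. Hence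
\begin{equation}\label{eq:equil}
\sum_{e\ni v}\lambda_e\,\nu_e\cdot Y(p_e)=0\quad\text{for all fields }Y(p)=\alpha+\beta p,\ \alpha\in\mathbb R^2,\ \beta\in\mathbb R .
\end{equation}

\emph{Step 2: if some $\lambda_e\ne0$ at $v$, the cyclic sequence of the nonzero $\lambda_e$ around $\partial X_v$ has at least four sign changes.} The number of sign changes is even. If it is $0$, take $Y(p)=p-z_v$; then $\nu_e\cdot Y(p_e)=r_vh_v(\nu_e)>0$, contrary to \eqref{eq:equil}. If it is $2$, choose points $y_1\neq y_2$ of $\partial X_v$ that are not contact points and that cut $\partial X_v$ into an arc containing the $p_e$ with $\lambda_e>0$ and an arc containing those with $\lambda_e<0$. It suffices to find $Y$ such that $\gamma(p)=\nu(p)\cdot Y(p)$, with $\nu(p)$ the outward normal at $p$, vanishes only at $y_1,y_2$ and takes both signs; then $\gamma$ has opposite signs on the two arcs, and all nonzero terms of \eqref{eq:equil} have the same sign. If the tangents at $y_1,y_2$ are parallel, let $Y$ be a nonzero constant field along them; then $\gamma$ vanishes at the two points whose normal is orthogonal to $Y$, and has opposite signs at points with normals $\pm Y/|Y|$. Otherwise let $z$ be the intersection of the tangents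 and $Y(p)=p-z$. The point $z$ is not in $X_v$, since each tangent meets $X_v$ in one point. Now $\gamma(p)=0$ means that the tangent at $p$ passes through $z$; then $p$ lies on one of the two boundary rays of the cone with apex $z$ spanned by $X_v$, and each ray meets $X_v$ once, so $p\in\{y_1,y_2\}$. We have $\gamma(p)=h_{X_v}(\nu)-\nu\cdot z$ with $\nu=\nu(p)$. This is negative for a direction separating $z$ from $X_v$, and its values at $\nu$ and $-\nu$ add up to the width of $X_v$, which is positive.

\emph{Step 3: counting.} Let $J$ be the subgraph of $T$, drawn as in Lemma~\ref{lem:draw}, formed by the edges with $\lambda_e\ne0$ and the edges $o_io_j$, which we call \emph{outer edges}. It has $k+3$ vertices, $k\ge1$ of them inner, and the cyclic order of its edges at an inner vertex $v$ is that of the contact points on $\partial X_v$. An \emph{angle} is a pair of edges consecutive around a vertex. By Step 2 at least $4k$ angles at inner vertices are sign changes.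

Let $J$ have $\kappa$ components and $E_J$ edges, and consider each component drawn by itself. Each of its faces is bounded by one closed facial walk; each side of an edge and each angle belongs to exactly one walk, and a walk $\omega$ of length $|\omega|$ has $|\omega|$ angles. By Euler's formula the number of walks is $2\kappa-(k+3)+E_J$, and their total length is $2E_J$. So
\[
\sum_\omega(2|\omega|-4)=4E_J-4\big(2\kappa-(k+3)+E_J\big)=4(k+3)-8\kappa .
\]
Each walk has $|\omega|\ge3$, because $J$ is simple with minimum degree at least 2. Let $\varsigma(\omega)$ be the number of angles of $\omega$ at inner vertices that are sign changes.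
\begin{itemize}
\item If $\omega$ has no outer edge, all its edges have signs and the number of sign changes along it is even, so $\varsigma\le2\lfloor|\omega|/2\rfloor\le2|\omega|-4$.
\item The outer walk of the component containing $o_1,o_2,o_3$ is the triangle $o_1o_2o_3$, with $\varsigma=0=(2|\omega|-4)-2$. The inner sides of the three outer edges belong to other walks.
\item Let such another walk contain $j\ge1$ outer edges, with $|\omega|>j$. The outer edges form runs separated by other edges, and a run of $l$ edges is incident with $l+1$ angles, all at outer vertices. So at least $j+1$ angles are at outer vertices, and $\varsigma\le|\omega|-j-1\le(2|\omega|-4)-j$.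
\item If $|\omega|=j$, then $j=3$, the inside of the triangle $o_1o_2o_3$ is a face of the component, and the component is the bare triangle. Then $\varsigma=0\le2|\omega|-4$, and $\kappa\ge2$ because $k\ge1$.
\end{itemize}
If $\kappa=1$, the last case does not occur, and the total number of sign changes is at most $4(k+3)-8-2-3=4k-1$. If $\kappa\ge2$, it is at most $4(k+3)-16=4k-4$. Both bounds are less than $4k$.
\end{proof}

\subsection*{Continuation from round disks}

The Koebe--Andreev--Thurston theorem provides, for every triangulation $T$, closed round disks on the sphere, one for each vertex, with disjoint interiors, such that two disks touch if and only if their vertices are adjacent. Recall also that M\"obius maps of the sphere $\mathbb R^2\cup\{\infty\}$ map round disks to round disks (a disk with $\infty$ on its boundary is a half-plane), and that any three distinct points can be mapped to any three distinct points.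

\begin{lemma}\label{lem:cont}
For every triangulation $T$, all smooth bodies $K_v$ and every $R_1\ge R_0$ there is a packing with $R=R_1$.
\end{lemma}

\begin{proof}
For $t\in[0,1]$ let $K_v^t$ be the Minkowski sum of the disk of radius $1-t$ about $0$ and $tK_v$. Its support function is $h_v^t=(1-t)+th_v$, so it is a smooth body. Let $R(t)=R_0+t(R_1-R_0)$, and let $I$ be the set of $t$ for which a packing with $K_v^t$ and $R(t)$ exists. We show that $I$ contains $0$ and is open and closed in $[0,1]$.

\emph{$0\in I$.} Consider three mutually tangent round disks with disjoint interiors, and send the tangency point of the first two to $\infty$. They become half-planes on either side of a strip, and the third disk is inscribed in the strip; the other two tangency points are the ends of a diameter perpendicular to the strip. We read off three facts. The disks are determined by their labeled tangency points. The complement of their union has two components, the \emph{interstices}, whose closures meet only in the three tangency points. The reflection in the line through the two finite tangency points preserves each disk and exchanges the interstices.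

Take the disks given by the theorem. The M\"obius map that sends the tangency points of the disks of $o_1,o_2,o_3$ to the corresponding points $g_k$ for $R=R_0$ sends these disks to the $D_i(R_0)$, by the first fact. The interior of each inner disk lies in one interstice. No inner disk contains a tangency point: sending that point to $\infty$ would produce three half-planes with disjoint interiors. By the second fact adjacent inner vertices have their disks in the same interstice, and by Lemma~\ref{lem:T}(a) for the outer face all inner disks lie in the closure of one interstice. By the third fact, which yields an inversion preserving each $D_i(R_0)$, we may assume it is the interstice not containing $\infty$. Each interstice is connected and misses $\partial\Theta$; the one containing $\infty$ lies outside $\Theta$, so the point $0\in\operatorname{int}\Theta$, which lies in no $D_i$, belongs to the other one, and this one lies in $\Theta$. The inner disks are thus bounded round disks in $\Theta$ and form a packing for $t=0$.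

\emph{$I$ is open.} Take a packing for $t_0$. By Lemma~\ref{lem:rigid} and the implicit function theorem, for $t$ near $t_0$ the equations $G_e=0$ have a solution close to the given one, with all $r_v>0$. Members of edges then touch with disjoint interiors. Members of non-adjacent vertices were disjoint by Lemma~\ref{lem:draw} and stay disjoint. So all interiors $\operatorname{int}X_v$ are disjoint and avoid the disks $D_i$, hence $\partial\Theta_{R(t)}$. Since $z_v\in\operatorname{int}\Theta_{R(t)}$ persists and $\operatorname{int}X_v$ is connected, $X_v\subset\Theta_{R(t)}$.

\emph{$I$ is closed.} Let $t^{(l)}\to t$ with $t^{(l)}\in I$. The bodies lie in $|y|\le4$ and all $K_v^t$ contain a fixed disk about $0$, so centers and radii are bounded, and we may assume that they converge. The limits $X_v$ lie in $\Theta_{R(t)}$; those with $r_v>0$ have interiors that are disjoint and miss the $D_i$; limits of members of adjacent vertices still meet. If all limit radii are positive, we have a packing. Otherwise let $\mathcal C$ be the vertex set of a component of the subgraph induced by the vertices with limit radius $0$. The limits of the bodies of $\mathcal C$ are points, equal for adjacent vertices, hence one point $q$.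 The members of $N(\mathcal C)$ are bodies of positive size or disks $D_i$, and they all contain $q$. If $N(\mathcal C)$ contains an inner vertex, Lemma~\ref{lem:three} gives $|N(\mathcal C)|\le2$. If $N(\mathcal C)=\{o_1,o_2,o_3\}$, then $q$ lies in all three disks and is a limit of centers $z_v$ lying outside them, so $|q-z_i|=R(t)$ for all $i$; the only point equidistant from the $z_i$ is $0$, and $|z_i|=R(t)+1$. So $|N(\mathcal C)|\le2$ in all cases, contrary to Lemma~\ref{lem:T}(b).
\end{proof}

\subsection*{Passing to triangles}

\begin{proof}[Proof of Proposition~\ref{prop:tri}]
\emph{The limit.} For integers $R\ge7>R_0$ let $\chi_R\ge0$ be a smooth function on the circle with integral 1, supported in $|\theta|\le1/R$, and put $g_R(\theta)=\int h_K(\theta-\phi)\chi_R(\phi)\,d\phi$. This function is $C^\infty$. It is an average of support functions of rotated copies of $K$, so its homogeneous extension is convex; the second derivative of the extension at $\nu(\theta)$ in the direction $\nu'(\theta)$ is $g_R+g_R''$, which is therefore nonnegative. Since $K$ contains the unit disk, $g_R\ge1$. Hence $g_R+1/R$ is the support function of a smooth body $K^{(R)}$ containing the unit disk, and $K^{(R)}\to K$ as $R\to\infty$.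

By Lemma~\ref{lem:cont} there are packings with all $K_v=K^{(R)}$ and disks $D_i(R)$. They lie in $|y|\le4$, so along a subsequence the centers and radii converge, and the bodies converge to sets $\Delta_v$ that are homothets of $K$ or points. A point $y$ lies in $D_i(R)$ if and only if $|y-m_i|^2\le2R\,(y\cdot m_i-1)$. So the disks $D_i(R)$ lie in $\{y\cdot m_i\ge1\}$ and increase with $R$, and their interiors exhaust $\{y\cdot m_i>1\}$. As $X_v$ misses $\operatorname{int}D_i(R)$, no limit point has $y\cdot m_i>1$, and $\Delta_v\subset\Delta$. The $\Delta_v$ of positive size have disjoint interiors; $\Delta_v\cap\Delta_w\ne\emptyset$ for $vw\in E$; and for $vo_i\in E$ a limit of points of $X_v\cap D_i(R)$ has $y\cdot m_i\ge1$, so $\Delta_v$ meets wall $i$.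

\emph{No triangle degenerates.} Suppose some $\Delta_v$ are points, and let $\mathcal C$ be the vertex set of a component of the subgraph induced by these vertices. As before they are one point $q$, and the members of $N(\mathcal C)$ are triangles of positive size or walls that contain $q$. By Lemma~\ref{lem:T}(b) there are at least three of them, so we are in case (ii) of Lemma~\ref{lem:point}, and $N(\mathcal C)$ consists of exactly three inner vertices. Let $O=V\setminus(\mathcal C\cup N(\mathcal C))$; it contains $o_1$, and no edge joins $\mathcal C$ to $O$. Each $x\in N(\mathcal C)$ has a neighbor in $\mathcal C$, and it has a neighbor in $O$, since otherwise the two vertices of $N(\mathcal C)\setminus\{x\}$ would separate $\mathcal C\cup\{x\}$ from $O$. These two neighbors divide the cycle of neighbors of $x$ into two paths from $\mathcal C$ to $O$, and each path has an interior vertex in $N(\mathcal C)\setminus\{x\}$. So $x$ is adjacent to both other vertices of $N(\mathcal C)$. Thus $N(\mathcal C)$ is a 3-cycle whose removal disconnects $T$, and by Lemma~\ref{lem:T}(a) it bounds no face. A side of this cycle without vertices would contain no edge, $T$ being simple, and would be a face. Hence there are vertices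 on both sides, and $N(\mathcal C)$ is a separating triangle, contrary to the hypothesis.

\emph{There are no further contacts.} It suffices to draw the contact graph of the limit, with the edges $o_io_j$, in the plane: it is simple and contains $T$, so it then equals $T$. Represent an inner vertex by the centroid of its triangle and $o_i$ by $10m_i$. The segments from $10m_i$ to $10m_j$ form the boundary of $\{y\cdot m_k\ge-5\text{ for all }k\}$, whose interior contains $\Delta$ because $y\cdot m_k=-y\cdot m_i-y\cdot m_j\ge-2$ on $\Delta$. Each touching pair meets in one point $q$ (Lemma~\ref{lem:pair}), and we use Lemma~\ref{lem:point} at $q$.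
\begin{itemize}
\item If $q$ lies on wall $i$, it lies in one triangle and on no other wall. Join it to the centroid of the triangle and to $10m_i$. Since $q\cdot m_i=1>q\cdot m_j$ for $j\neq i$, the second segment lies in $\operatorname{int}W_i$; apart from its endpoints it lies in $y\cdot m_i>1$ and inside the large triangle.
\item If $q$ lies in exactly two triangles, join it to both centroids.
\item If three triangles have corners at $q$, then $q\in\operatorname{int}\Delta$. Take a small disk around $q$ inside $\operatorname{int}\Delta$ that meets no other member and no other such disk, and in which the three triangles coincide with their cones $\overline{\Sigma_i}$. For each two of the triangles draw the arc of the boundary circle through the gap between them, and join its ends, which lie on the boundaries of the two triangles, to the respective centroids.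
\end{itemize}
Inside each triangle the drawn segments run from the centroid to distinct boundary points. Outside the triangles, the arcs are disjoint and lie in $\operatorname{int}\Delta$; segments ending at the same $10m_i$ start at distinct points of the line $y\cdot m_i=1$ and meet only at $10m_i$; segments ending at different $10m_i$ lie in different cones $\operatorname{int}W_i$. So the drawing is plane.
\end{proof}

This completes the proofs of Proposition~\ref{prop:nosep}, Theorem~\ref{thm:or} and Theorem~\ref{thm:main}. In the presence of a separating triangle with three inner vertices, the argument above does not prevent everything inside it from shrinking to the common point of a triple; the sockets are the substitute for the space that is missing there.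

\section{Complements}\label{sec:compl}

\begin{remark}[Prescribed outer cubes]
The three outer cubes of a triangulation may be any three cubes that pairwise touch properly and have a common free corner, that is, a box $q+\prod_i\tau_i[0,\eta]$ whose interior misses the three cubes and whose three facets at $q$ lie one each in the three cubes. All other cubes can be placed in an arbitrarily small neighborhood of $q$. Indeed, as in Lemma~\ref{lem:socket}(a) each outer cube meets the box exactly in its facet, so the image of an orthant representation, with the matching labeling of the outer vertices, under the map $\Phi$ of \eqref{eq:Phi} with small $\rho$ has the required contacts.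
\end{remark}

\begin{remark}[Integer coordinates]
Every planar graph has a proper contact representation in which all cubes have integer vertices. Take a proper representation, with unknowns $a_i(v)$ and $s_v$, where $b_i(v)=a_i(v)+s_v$. For each edge record the equation $b_i(v)=a_i(w)$ of its contact and the strict inequalities expressing overlap in the other two directions; for each non-edge record a strict inequality $b_i(v)<a_i(w)$ that holds; add $s_v>0$. Every solution of this system is a proper representation of the same graph. The solutions form a nonempty relatively open subset of a linear subspace defined over $\mathbb Q$, in which rational points are dense. Take a rational solution and multiply it by a common denominator.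
\end{remark}

\begin{remark}[No converse]
The non-planar graph $K_{3,3}$ has a proper representation. Let $C_i=[2i-2,2i-1]\times[0,1]^2$ for $i=1,2,3$, and
\[
\begin{gathered}
C_1'=[0,5]\times[-4.5,0.5]\times[1,6],\qquad C_2'=[0,5]\times[-4.5,0.5]\times[-5,0],\\
C_3'=[0,5]\times[1,6]\times[-2,3].
\end{gathered}
\]
The $C_i$ have disjoint 1-intervals; $C_1'$ and $C_2'$ have disjoint 3-intervals, and the 2-interval of $C_3'$ is disjoint from theirs. The cubes $C_1',C_2',C_3'$ meet $C_i$ in the products of $[2i-2,2i-1]$ with $[0,0.5]\times\{1\}$, $[0,0.5]\times\{0\}$ and $\{1\}\times[0,1]$ respectively.
\end{remark}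

\begin{thebibliography}{9}

\bibitem{cubes}
\emph{On Contact Graphs with Cubes and Proportional Boxes},
\texttt{http://www.sofsem.cz/\allowbreak sofsem16/\allowbreak files/\allowbreak presentations/\allowbreak Regular/\allowbreak Kobourov.pdf}

\bibitem{schramm}
Schramm, Convex Packing Theorem, arXiv:0709.0710.

\end{thebibliography}
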